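\title{Ratios of principal and nonprincipal solutions of half-linear differential equations}


\begin{abstract}
For a nonoscillatory half-linear equation $(r\Phi(x'))'+c\,\Phi(x)=0$ with $\Phi(x)=|x|^{p-2}x$, $p>1$, we prove that the principal solution is of smaller order at infinity than every eventually positive solution that is not a multiple of it. No sign condition on $c$ is needed. Equivalently, if $\tilde w$ is the minimal solution of the associated Riccati equation and $w$ is another solution on $[T,\infty)$, then $\int_T^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt=\infty$, where $1/p+1/q=1$ and $\Phi_q$ is the inverse of $\Phi$. This had been stated as a conjecture. We also prove the converse, give an integral criterion for a positive solution to be principal, and show that the ratio of any two eventually positive nonprincipal solutions has a finite positive limit.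
\end{abstract}

\section{The question and the results}

\subsection{Half-linear equations and the Riccati equation}

Let $p>1$, let $1/p+1/q=1$, and put
\[
\Phi(x)=|x|^{p-2}x,\qquad \Phi_q(w)=|w|^{q-2}w .
\]
These are increasing odd functions, inverse to each other. We shall use the identities
\[
q(p-1)=p,\qquad p(q-1)=q,\qquad (p-1)(q-1)=1,\qquad pq=p+q .
\]
Consider the half-linear equation
\begin{equation}\label{eq:hl}
(r(t)\Phi(x'))'+c(t)\Phi(x)=0,
\end{equation}
where $r,c$ are continuous for large $t$ and $r>0$. For $p=2$ it is the linear Sturm--Liouville equation. For $p\ne2$ the solution set is still closed under multiplication by constants, but in general not under addition. We are concerned only with the behavior near $\infty$; statements such as ``$x$ is a constant multiple of $\tilde x$'' refer to a neighborhood of $\infty$.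

If $x$ is a solution without zeros on an interval, then $w=r\Phi(x')/\Phi(x)$ solves the Riccati equation
\begin{equation}\label{eq:ric}
w'+c(t)+(p-1)r^{1-q}(t)|w|^q=0 ,
\end{equation}
and applying $\Phi_q$ to $\Phi(x'/x)=w/r$ gives
\begin{equation}\label{eq:logder}
\frac{x'}{x}=r^{1-q}\Phi_q(w).
\end{equation}
Conversely, if $w$ solves \eqref{eq:ric} and $x>0$ satisfies \eqref{eq:logder}, then $r\Phi(x')=x^{p-1}w$ and
\[
(r\Phi(x'))'=(p-1)x^{p-1}r^{1-q}|w|^q+x^{p-1}w'=-c\,x^{p-1},
\]
so $x$ solves \eqref{eq:hl}. Thus solutions of \eqref{eq:ric} on an interval correspond to positive solutions of \eqref{eq:hl}, taken up to a constant factor.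

Since $q>1$, the function $|w|^q$ is $C^1$, so initial value problems for \eqref{eq:ric} have unique solutions. Hence two distinct solutions of \eqref{eq:ric} never meet on a common interval, and one of them lies above the other throughout it. This ordering will be used constantly.

\subsection{Principal solutions}

Equation \eqref{eq:hl} is called nonoscillatory if its nontrivial solutions have no zeros for all large $t$. In that case \eqref{eq:ric} has solutions near $\infty$, and among them there is a \emph{minimal} one, $\tilde w$: for every solution $w$ of \eqref{eq:ric} on some interval $[T,\infty)$, one has $\tilde w(t)\le w(t)$ for all large $t$. The solution $\tilde x$ of \eqref{eq:hl} belonging to $\tilde w$, determined up to a constant factor, is called the \emph{principal} solution; we take it eventually positive.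

By \eqref{eq:logder}, minimality of $\tilde w$ says that $\tilde x$ has the smallest logarithmic derivative near $\infty$. It follows that $\tilde x/x$ is eventually nonincreasing for every eventually positive solution $x$. If $x$ is not a multiple of $\tilde x$, does this ratio tend to $0$?

The case $c\equiv0$ suggests the answer. Here $r\Phi(x')$ is constant, so $x'$ is a constant multiple of $r^{1-q}$. If $\int^\infty r^{1-q}\,dt=\infty$, the eventually positive solutions are positive constants, with $w=0$, and the functions $a+b\int_T^t r^{1-q}\,ds$ with $b>0$, for which $w>0$. The constants are principal, and their ratio to any other solution tends to $0$. If $\int^\infty r^{1-q}\,dt<\infty$, put $J(t)=\int_t^\infty r^{1-q}\,ds$. The eventually positive solutions are positive multiples of $J$, with $\Phi_q(w)=-1/J\to-\infty$, and of $1+\beta J$, $\beta\in\mathbb R$, with $\Phi_q(w)=-\beta/(1+\beta J)\to-\beta$. So $J$ is principal, and $J/(1+\beta J)\to0$.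

Since $(\log(x/\tilde x))'=r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]$ by \eqref{eq:logder}, and since $x$ is a multiple of $\tilde x$ exactly when $w=\tilde w$, the expected answer can be written as a divergent integral. In that form it was stated as a conjecture in \cite{regular}; it is known to hold when $c(t)<0$ for all large $t$. We prove it in general.

\begin{theorem}\label{thm:main}
Suppose that \eqref{eq:hl} is nonoscillatory. Let $w\ne\tilde w$ be solutions of \eqref{eq:ric} on an interval $[T,\infty)$, and let $\tilde w$ be minimal. Then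
\[
\int_T^\infty r^{1-q}(t)\bigl[\Phi_q(w(t))-\Phi_q(\tilde w(t))\bigr]\,dt=\infty .
\]
Equivalently, $\lim_{t\to\infty}\tilde x(t)/x(t)=0$ whenever $\tilde x,x$ are eventually positive solutions of \eqref{eq:hl}, $\tilde x$ is principal, and $x$ is not a constant multiple of $\tilde x$.
\end{theorem}

The method gives more: minimality can be read off from a single integral formed with the solution in question. For a solution $\tilde w$ of \eqref{eq:ric} on $[T,\infty)$, minimal or not, let $h>0$ be a solution of \eqref{eq:hl} belonging to it, for instance $h(t)=\exp\int_T^t r^{1-q}\Phi_q(\tilde w)\,ds$, and put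
\begin{equation}\label{eq:defs}
G=h^p\tilde w=r\,h\,\Phi(h'),\qquad \rho=r^{1-q}h^{-q},\qquad g=\rho\,(1+|G|)^{q-2}.
\end{equation}
Multiplying $h$ by a positive constant changes $g$ only by a factor that lies between two positive constants, and the arguments below are valid for every normalization of $h$.

\begin{theorem}\label{thm:char}
Let \eqref{eq:hl} be nonoscillatory, let $\tilde w$ be any solution of \eqref{eq:ric} on $[T,\infty)$, and let $h,G,g$ be as in \eqref{eq:defs}. The following are equivalent.
\begin{enumerate}
\item[(a)] $\tilde w$ is minimal, that is, $h$ is principal.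
\item[(b)] $\displaystyle\int_T^\infty g\,dt=\int_T^\infty\frac{r^{1-q}}{h^q}\bigl(1+rh|h'|^{p-1}\bigr)^{q-2}dt=\infty$.
\item[(c)] $\displaystyle\int^\infty r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]\,dt=\infty$ for every solution $w\ne\tilde w$ of \eqref{eq:ric} defined near $\infty$.
\item[(d)] There is a solution $w>\tilde w$ of \eqref{eq:ric} near $\infty$ for which this integral is $\infty$.
\end{enumerate}
Consequently, let $x_1,x_2$ be eventually positive, linearly independent solutions of \eqref{eq:hl}. If $x_1$ is principal, then $x_1/x_2\to0$. If both are nonprincipal, then $\lim_{t\to\infty}x_1/x_2$ exists in $(0,\infty)$.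

Moreover, there is $\kappa\in(0,\frac12]$, depending only on $q$, such that the following holds. Let $w>\tilde w$ be a solution of \eqref{eq:ric} on $[T,\infty)$ with corresponding positive solution $x$ of \eqref{eq:hl}, and put
$R(t)=\dfrac{x(t)/h(t)}{x(T)/h(T)}$. Then $V=h^p(w-\tilde w)$ satisfies
\begin{equation}\label{eq:VR}
R(t)^{-p(1-\kappa)}\le\frac{V(t)}{V(T)}\le R(t)^{-p\kappa},\qquad t\ge T.
\end{equation}
\end{theorem}

For $p=2$, (b) is the classical criterion $\int^\infty dt/(rh^2)=\infty$. In Section~\ref{sec:cor} we express the criterion through two simpler integrands and show that the integral of neither of them suffices alone when $p\neq2$.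

\section{The idea in the linear case}\label{sec:linear}

Let $p=q=2$, so that $\rho=1/(rh^2)$ and $h'=r^{-1}\tilde wh$. Put $V=h^2(w-\tilde w)$. Subtracting the Riccati equations of $w$ and $\tilde w$,
\[
V'=\frac{2h^2}{r}\tilde w(w-\tilde w)-\frac{h^2}{r}(w^2-\tilde w^2)
=-\frac{h^2}{r}(w-\tilde w)^2=-\rho V^2 ,
\]
so $(1/V)'=\rho$ where $V\ne0$. The integrand in Theorem~\ref{thm:main} is $r^{-1}(w-\tilde w)=\rho V=-V'/V$.

Suppose $w>\tilde w$ and $\int_T^\infty r^{-1}(w-\tilde w)\,dt<\infty$. Then $\log V$ has a finite limit, so $V$ decreases to some $V_\infty>0$, and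
\[
\int_T^\infty\rho\,dt=\frac1{V_\infty}-\frac1{V(T)}<\infty .
\]
Now go \emph{below} $\tilde w$. A solution with $V=-u$, $u>0$, satisfies $u'=\rho u^2$, that is, $1/u(t)=1/u(T)-\int_T^t\rho\,ds$. If $1/u(T)>\int_T^\infty\rho\,ds$, then $u$ exists and is positive on all of $[T,\infty)$, and $\tilde w-h^{-2}u$ is a solution of the Riccati equation below $\tilde w$. So $\tilde w$ is not minimal.

This argument uses neither a Wronskian nor the addition of solutions. It uses two properties of the displacement $V$: its logarithmic derivative is comparable to the integrand of interest, and the same weight $\rho$ governs the motion above and below $\tilde w$. We look for both when $p\ne2$.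

\section{The displacement equation}\label{sec:disp}

For $V,G\in\mathbb R$ let
\[
H(V,G)=|G+V|^q-|G|^q-q\Phi_q(G)V .
\]
This is the error of the first-order Taylor approximation of $|\cdot|^q$ at $G$. Since $|\cdot|^q$ is strictly convex, $H(V,G)>0$ for $V\ne0$. Let
\[
\theta(V,G)=\frac{H(V,G)}{qV\,[\Phi_q(G+V)-\Phi_q(G)]},\qquad V\ne0 ;
\]
the denominator is positive because $\Phi_q$ is strictly increasing. For $\lambda>0$ we have $H(\lambda V,\lambda G)=\lambda^qH(V,G)$ and $\theta(\lambda V,\lambda G)=\theta(V,G)$.

\begin{lemma}\label{lem:disp}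
Let $\tilde w$ solve \eqref{eq:ric} on $[T,\infty)$, with $h,G,\rho$ as in \eqref{eq:defs}. A function $w$ solves \eqref{eq:ric} on an interval $\mathcal J\subset[T,\infty)$ if and only if $V=h^p(w-\tilde w)$ solves
\begin{equation}\label{eq:V}
V'=-(p-1)\,\rho\,H(V,G)
\end{equation}
on $\mathcal J$. In that case, if $w\ne\tilde w$, then $V$ has no zero on $\mathcal J$ and
\begin{equation}\label{eq:Vlog}
\frac{V'}{V}=-p\,\theta(V,G)\,r^{1-q}\bigl[\Phi_q(w)-\Phi_q(\tilde w)\bigr].
\end{equation}
\end{lemma}

\begin{proof}
Put $v=w-\tilde w$. If $w$ solves \eqref{eq:ric}, then $h'=hr^{1-q}\Phi_q(\tilde w)$ and $p=(p-1)q$ give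
\begin{align*}
V'&=p\,h^pr^{1-q}\Phi_q(\tilde w)v-(p-1)h^pr^{1-q}\bigl(|\tilde w+v|^q-|\tilde w|^q\bigr)\\
&=-(p-1)h^pr^{1-q}H(v,\tilde w).
\end{align*}
Conversely, this formula for $V'$ gives $v'=-(p-1)r^{1-q}\bigl(|\tilde w+v|^q-|\tilde w|^q\bigr)$, which is \eqref{eq:ric} for $w=\tilde w+v$. Since $v=h^{-p}V$ and $\tilde w=h^{-p}G$, homogeneity gives $H(v,\tilde w)=h^{-pq}H(V,G)$, and $p-pq=-q$ turns the formula into \eqref{eq:V}.

If $w\neq\tilde w$, the two solutions never meet, so $V$ has no zero. By definition of $\theta$ and its homogeneity,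
\[
H(v,\tilde w)=q\,\theta(V,G)\,v\,[\Phi_q(w)-\Phi_q(\tilde w)].
\]
Inserting this in the formula for $V'$ and dividing by $V=h^pv$ gives \eqref{eq:Vlog}.
\end{proof}

The coefficient $c$ does not appear in \eqref{eq:V}; it enters only through $h$ and $G$. This is why no sign condition is needed. The right side of \eqref{eq:V} is continuous in $(t,V)$ and $C^1$ in $V$, with derivative continuous in $(t,V)$, and it vanishes for $V=0$. Hence solutions are unique, they do not cross $V\equiv0$, and a solution that starts at $T$ and stays bounded exists on $[T,\infty)$. Since $\rho>0$, every nonzero solution is strictly decreasing.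

For $p=2$ we have $H(V,G)=V^2$ and $\theta=\frac12$, and $G$ drops out. For $p\neq2$ the size of $H$ depends on which of $|V|,|G|$ is larger: for $V\ne0$ it is comparable to $V^2|G|^{q-2}$ when $|V|\le|G|$ and to $|V|^q$ when $|V|\ge|G|$. Since $G(t)$ may be small at some times and large at others, neither $\rho|G|^{q-2}$ nor $\rho$ alone can replace the weight of Section~\ref{sec:linear}. The remedy is that above $\tilde w$, in the situation to be excluded, $V$ stays between two positive constants. There $|V|+|G|$ is comparable to $1+|G|$, and the weight is $g=\rho(1+|G|)^{q-2}$. To use the same $g$ below $\tilde w$, we also need an upper bound for $H$ in terms of $(1+|G|)^{q-2}$ when $|V|$ is small. The next lemma contains all the estimates.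

\begin{lemma}\label{lem:est}
Let $\sigma=\min\{2,q\}>1$. There are constants $0<m\le M$ and $\kappa\in(0,\frac12]$, depending only on $q$, such that for all $G\in\mathbb R$ and $V\ne0$:
\begin{enumerate}
\item[(i)] $mV^2(|G|+|V|)^{q-2}\le H(V,G)\le MV^2(|G|+|V|)^{q-2}$;
\item[(ii)] $\kappa\le\theta(V,G)\le1-\kappa$;
\item[(iii)] if $|V|\le1$, then $H(V,G)\le M|V|(1+|G|)^{q-2}$;
\item[(iv)] if $0<a\le1$ and $|V|\ge a$, then $H(V,G)\ge m_a|V|^\sigma(1+|G|)^{q-2}$, where $m_a=m\,a^{|q-2|}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The quotient $H(V,G)/\bigl(V^2(|G|+|V|)^{q-2}\bigr)$ is homogeneous of degree $0$, and it is continuous and positive for $V\ne0$. So it suffices to bound it on the part $V\ne0$ of the compact set $S=\{|G|+|V|=1\}$, which omits only the points $(V,G)=(0,\pm1)$. For $(V,G)$ near these points, $|\cdot|^q$ is $C^2$ on the segment from $G$ to $G+V$, and Taylor's formula gives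
\[
H(V,G)=q(q-1)V^2\int_0^1(1-s)|G+sV|^{q-2}\,ds .
\]
Hence the quotient tends to $q(q-1)/2>0$ at $(0,\pm1)$. It extends to a positive continuous function on $S$ and has a positive minimum $m$ and a maximum $M$ there.

(ii) Adding the definitions of $H(V,G)$ and $H(-V,G+V)$, we find
\[
H(V,G)+H(-V,G+V)=qV[\Phi_q(G+V)-\Phi_q(G)] .
\]
Both terms on the left are positive, so $0<\theta<1$. Also $\theta$ is homogeneous of degree $0$ and continuous for $V\ne0$. Near $(0,\pm1)$ its denominator is $q(q-1)V^2\int_0^1|G+sV|^{q-2}\,ds$, so $\theta\to\frac12$ there. Thus $\theta$ extends to a continuous function on $S$ with values in $(0,1)$, and by compactness these lie in some $[\kappa,1-\kappa]$.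

(iii) Let $|V|\le1$. If $q\ge2$, then $(|G|+|V|)^{q-2}\le(1+|G|)^{q-2}$ and $V^2\le|V|$. If $q<2$, then $|G|+|V|\ge|V|(1+|G|)$ and $q-2<0$, so $V^2(|G|+|V|)^{q-2}\le|V|^q(1+|G|)^{q-2}$, and $|V|^q\le|V|$. Use (i).

(iv) Let $q\ge2$, so $\sigma=2$. Then $|G|+|V|\ge a(1+|G|)$, hence $V^2(|G|+|V|)^{q-2}\ge a^{q-2}V^2(1+|G|)^{q-2}$. Let $q<2$, so $\sigma=q$. If $a\le|V|\le1$, then $|G|+|V|\le1+|G|$ and
\[
V^2(|G|+|V|)^{q-2}\ge|V|^{2-q}|V|^q(1+|G|)^{q-2}\ge a^{2-q}|V|^q(1+|G|)^{q-2}.
\]
If $|V|\ge1$, then $|G|+|V|\le|V|(1+|G|)$, so $V^2(|G|+|V|)^{q-2}\ge|V|^q(1+|G|)^{q-2}$, and $a^{2-q}\le1$. Use (i).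
\end{proof}

The exponent $\sigma>1$ in (iv) matters for large displacements: it will force blow-up. For small displacements the linear bound (iii) is enough.

\section{Solutions above and below a given one}\label{sec:two}

Throughout this section $\tilde w$ is a solution of \eqref{eq:ric} on $[T,\infty)$, not assumed minimal, and $h,G,\rho,g$ are as in \eqref{eq:defs}. As $g$ is continuous, the convergence of $\int_{T'}^\infty g\,dt$ does not depend on $T'\ge T$. We show that this one integral decides two things: whether the displacement of a solution above $\tilde w$ tends to $0$, and whether there are solutions below $\tilde w$ near $\infty$.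

\begin{lemma}[Solutions above]\label{lem:above}
Let $w>\tilde w$ be a solution of \eqref{eq:ric} on $[T',\infty)$, $T'\ge T$, and let $V=h^p(w-\tilde w)>0$. Put $D=r^{1-q}[\Phi_q(w)-\Phi_q(\tilde w)]>0$. Then, for $t\ge T'$,
\begin{equation}\label{eq:logV}
p\kappa\int_{T'}^tD\,ds\le\log\frac{V(T')}{V(t)}\le p(1-\kappa)\int_{T'}^tD\,ds ,
\end{equation}
where $\kappa$ is the constant of Lemma~\ref{lem:est}, and the following are equivalent:
\[
\text{\rm(1)}\ \int^\infty D\,dt=\infty;\qquad \text{\rm(2)}\ V(t)\to0\ \text{as}\ t\to\infty;\qquad \text{\rm(3)}\ \int^\infty g\,dt=\infty .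
\]
\end{lemma}

\begin{proof}
Equation \eqref{eq:Vlog} reads $-V'/V=p\,\theta(V,G)D$. With Lemma~\ref{lem:est}(ii), integration gives \eqref{eq:logV}, and hence (1)$\Leftrightarrow$(2).

(3)$\Rightarrow$(2). The function $V$ is positive and decreasing. If it does not tend to $0$, then $V\ge V_\infty$ for some $V_\infty>0$. Put $a=\min\{1,V_\infty\}$. By \eqref{eq:V} and Lemma~\ref{lem:est}(iv), $-V'\ge(p-1)m_aV^\sigma g\ge(p-1)m_aa^\sigma g$, so
\[
(p-1)m_aa^\sigma\int_{T'}^\infty g\,dt\le V(T')<\infty .
\]

(2)$\Rightarrow$(3). If $V\to0$, then $V\le1$ on some $[T_1,\infty)$, and Lemma~\ref{lem:est}(iii) gives $-V'/V\le(p-1)Mg$ there. If $\int^\infty g\,dt$ were finite, then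
\[
V(t)\ge V(T_1)\exp\Bigl(-(p-1)M\int_{T_1}^\infty g\,ds\Bigr)>0
\]
for $t\ge T_1$, a contradiction.
\end{proof}

Solutions above always exist, and they can be started at $T$ (take $V(T)=1$; then $V$ decreases and stays in $(0,1]$). Below $\tilde w$ the displacement moves away from $0$ and may blow up in finite time. The integral of $g$ decides whether every solution below must do so.

\begin{lemma}[Solutions below]\label{lem:below}
There is a solution $w<\tilde w$ of \eqref{eq:ric} on some interval $[T',\infty)$, $T'\ge T$, if and only if $\int_T^\infty g\,dt<\infty$. In that case there is one on all of $[T,\infty)$.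
\end{lemma}

\begin{proof}
With $V=-u$, equation \eqref{eq:V} becomes
\begin{equation}\label{eq:u}
u'=(p-1)\rho H(-u,G)\ge0 .
\end{equation}

Let $I=\int_T^\infty g\,dt<\infty$. Choose $\varepsilon>0$ with $\varepsilon\,e^{(p-1)MI}<1$, and let $u$ be the solution of \eqref{eq:u} with $u(T)=\varepsilon$. It is nondecreasing, so $u\ge\varepsilon$. As long as $u\le1$, Lemma~\ref{lem:est}(iii) gives $u'\le(p-1)Mg\,u$, hence
\[
u(t)\le\varepsilon\exp\Bigl((p-1)M\int_T^tg\,ds\Bigr)\le\varepsilon\,e^{(p-1)MI}<1 .
\]
If $u$ reached the value $1$, this estimate at the first such time would be a contradiction. So $u$ stays in $[\varepsilon,1)$ and exists on $[T,\infty)$. By Lemma~\ref{lem:disp}, $w=\tilde w-h^{-p}u$ solves \eqref{eq:ric} on $[T,\infty)$, and $w<\tilde w$.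

Conversely, let $w<\tilde w$ be a solution on $[T',\infty)$. Then $u=h^p(\tilde w-w)>0$ solves \eqref{eq:u} on $[T',\infty)$. It is nondecreasing, so $u\ge a:=\min\{1,u(T')\}$, and Lemma~\ref{lem:est}(iv) gives $u'\ge(p-1)m_au^\sigma g$. Since $\sigma>1$, this can be integrated to
\[
(p-1)(\sigma-1)m_a\int_{T'}^tg\,ds\le u(T')^{1-\sigma}-u(t)^{1-\sigma}\le u(T')^{1-\sigma},
\]
and letting $t\to\infty$ we get $\int_{T'}^\infty g\,ds<\infty$.
\end{proof}

In the converse part a linear lower bound for $u'$ would only give exponential growth in $\int g$, which contradicts nothing. The superlinear growth of $H$ in $V$ is what makes a solution below $\tilde w$ blow up when $\int^\infty g\,dt=\infty$.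

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By minimality $\tilde w\le w$ for large $t$, and the two solutions never meet, so $w>\tilde w$ on $[T,\infty)$. Suppose the integral is finite. By (3)$\Rightarrow$(2)$\Rightarrow$(1) of Lemma~\ref{lem:above}, $\int_T^\infty g\,dt<\infty$. By Lemma~\ref{lem:below} there is a solution of \eqref{eq:ric} on $[T,\infty)$ that lies below $\tilde w$ everywhere. This contradicts the minimality of $\tilde w$.

For the equivalent form, take $T$ so large that $x,\tilde x>0$ on $[T,\infty)$, and let $w,\tilde w$ be their Riccati functions there. As $x$ is not a multiple of $\tilde x$, $w\ne\tilde w$. By \eqref{eq:logder} the integral is $\lim_{t\to\infty}\log(x/\tilde x)$ up to an additive constant, so its divergence means $\tilde x/x\to0$. Conversely, solutions $w\ne\tilde w$ of \eqref{eq:ric} belong to such $x,\tilde x$.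
\end{proof}

Minimality enters in the ordering $w>\tilde w$ and in the last contradiction, and it cannot be dropped: by Theorem~\ref{thm:char}, if $\tilde w$ is not minimal, the integral is finite for every solution $w>\tilde w$.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(a)$\Leftrightarrow$(b). The solution $\tilde w$ fails to be minimal if and only if some solution $w$ defined near $\infty$ has $w(t)<\tilde w(t)$ for arbitrarily large $t$. As distinct solutions never meet, this means that $w<\tilde w$ near $\infty$. By Lemma~\ref{lem:below} such a $w$ exists if and only if $\int_T^\infty g\,dt<\infty$.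

(a),(b)$\Rightarrow$(c). By (a), every solution $w\ne\tilde w$ near $\infty$ lies above $\tilde w$ there. By (b) and Lemma~\ref{lem:above}, the integral is infinite.

(c)$\Rightarrow$(d). Solutions $w>\tilde w$ on $[T,\infty)$ exist, as noted after Lemma~\ref{lem:above}.

(d)$\Rightarrow$(b). This is (1)$\Rightarrow$(3) of Lemma~\ref{lem:above}.

\emph{Ratios.} Let $w_1,w_2$ be the Riccati functions of $x_1,x_2$ near $\infty$; they are distinct. If $x_1$ is principal, (c) with $\tilde w=w_1$, $w=w_2$ says $\log(x_2/x_1)\to\infty$. If both are nonprincipal, label them so that $w_1<w_2$ near $\infty$. Since $w_1$ is not minimal, (d) fails for $\tilde w=w_1$. Hence the increasing function $\log(x_2/x_1)$ has a finite limit, and both $x_2/x_1$ and $x_1/x_2$ have limits in $(0,\infty)$.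

\emph{The bounds \eqref{eq:VR}.} Let $\kappa$ be the constant of Lemma~\ref{lem:est}. Since $D=(\log(x/h))'$ by \eqref{eq:logder}, we have $\int_T^tD\,ds=\log R(t)$, and \eqref{eq:VR} is \eqref{eq:logV} with $T'=T$.
\end{proof}

For $p=2$ we have $\theta\equiv\frac12$, so we may take $\kappa=\frac12$, and the bounds \eqref{eq:VR} become the identity $V(t)R(t)=V(T)$. This is the constancy of the Wronskian, because $V=h^2(w-\tilde w)=\frac hx\cdot r(x'h-xh')$. So \eqref{eq:VR} is a two-sided substitute for the Wronskian identity when $p\neq2$.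

\section{Explicit form of the criterion}\label{sec:cor}

By \eqref{eq:defs} and $(p-1)(q-2)=2-p$,
\begin{equation}\label{eq:second}
\rho\,|G|^{q-2}=r^{1-q}h^{-q}\,\bigl(rh|h'|^{p-1}\bigr)^{q-2}=\frac{|h'|^{2-p}}{r\,h^2}=\frac{1}{r\,h^2|h'|^{p-2}} .
\end{equation}
Where $h'=0$, these expressions are read as $0$ if $p<2$ and as $+\infty$ if $p>2$. For $p=2$ powers with exponent $0$ are read as $1$.

\begin{corollary}\label{cor:split}
A solution $h>0$ of \eqref{eq:hl} on $[T,\infty)$ is principal if and only if
\begin{itemize}
\item for $1<p\le2$: at least one of $\displaystyle\int^\infty\frac{r^{1-q}}{h^q}\,dt$ and $\displaystyle\int^\infty\frac{|h'|^{2-p}}{rh^2}\,dt$ diverges;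
\item for $p\ge2$: $\displaystyle\int^\infty\min\Bigl\{\frac{r^{1-q}}{h^q},\ \frac1{rh^2|h'|^{p-2}}\Bigr\}\,dt=\infty$.
\end{itemize}
\end{corollary}

\begin{proof}
Since $h>0$ is a solution, \eqref{eq:hl} is nonoscillatory by the Sturm separation theorem for \eqref{eq:hl} \cite{DR}, so Theorem~\ref{thm:char} applies. We have $\max\{1,|G|\}\le1+|G|\le2\max\{1,|G|\}$. If $1<p\le2$, then $q\ge2$, and $(1+|G|)^{q-2}$ lies between $\max\{1,|G|^{q-2}\}$ and $2^{q-2}\max\{1,|G|^{q-2}\}$. The maximum itself is between $\frac12(1+|G|^{q-2})$ and $1+|G|^{q-2}$. So $g$ is comparable to $\rho+\rho|G|^{q-2}$. If $p\ge2$, then $q\le2$, and $(1+|G|)^{q-2}$ lies between $2^{q-2}\min\{1,|G|^{q-2}\}$ and $\min\{1,|G|^{q-2}\}$. So $g$ is comparable to $\min\{\rho,\rho|G|^{q-2}\}$. In both cases insert \eqref{eq:second} and use (a)$\Leftrightarrow$(b) of Theorem~\ref{thm:char}.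
\end{proof}

For $p\ne2$ neither of the two integrals
\[
A=\int^\infty\frac{r^{1-q}}{h^q}\,dt,\qquad B=\int^\infty\frac{dt}{rh^2|h'|^{p-2}}
\]
suffices alone: principality of $h$ is not equivalent to $A=\infty$, and it is not equivalent to $B=\infty$. This is shown by three examples. In the last two we prescribe $h>0$ and $r$ on $[1,\infty)$ and set $c=-(r\Phi(h'))'/\Phi(h)$. There $r\Phi(h')=G/h$ is $C^1$, so $c$ is continuous. Since $h>0$ is a solution, the equation is nonoscillatory, as in the proof of Corollary~\ref{cor:split}.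

\medskip
\noindent\textbf{$B$ does not suffice: $c\equiv0$, $h\equiv1$.} Here $G=0$ and $g=\rho=r^{1-q}$, so $h$ is principal if and only if $A=\int^\infty r^{1-q}\,dt=\infty$. Whatever $r$ is, $B=0$ for $p<2$ and $B=\infty$ for $p>2$.

\medskip
\noindent\textbf{$A=\infty$ with $h$ nonprincipal: $p>2$.} Take $\mu>1/(p-2)$, $h=\exp\bigl(t^{\mu+1}/(\mu+1)\bigr)$ and $r=h^{-p}$. Then $h'=t^\mu h$, so
\[
\rho=h^{p(q-1)-q}=1,\qquad G=h^{-p}\,h\,(t^\mu h)^{p-1}=t^{\mu(p-1)} .
\]
Thus $A=\infty$. But $q<2$ gives $g\le G^{q-2}=t^{\mu(p-1)(q-2)}=t^{-\mu(p-2)}$, and $\mu(p-2)>1$. So $\int^\infty g\,dt<\infty$, and $h$ is nonprincipal.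

\medskip
\noindent\textbf{$A<\infty$ with $h$ principal: $p<2$.} Take $\mu\ge1/(q-2)$, $h>0$ with $h'/h=t^{-2+\mu(q-1)}$, and $r=t^{2(p-1)}h^{-p}$. Using $(p-1)(q-1)=1$,
\[
\rho=t^{-2}h^{p(q-1)-q}=t^{-2},\qquad G=rh^p\Bigl(\frac{h'}h\Bigr)^{p-1}=t^{2(p-1)}\,t^{-2(p-1)+\mu}=t^\mu .
\]
Thus $A<\infty$. But $q>2$ gives $g\ge t^{-2}G^{q-2}=t^{-2+\mu(q-2)}$, and $\mu(q-2)\ge1$. So $\int^\infty g\,dt=\infty$, and $h$ is principal.

\begin{thebibliography}{9}

\bibitem{regular}
\emph{Regular Half-Linear Second Order Differential Equations},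
\texttt{http://www.emis.de/journals/AM/03-3/dos-rez.pdf}.

\bibitem{DR}
O. Do\v{s}l\'y, P. \v{R}eh\'ak,
\emph{Half-Linear Differential Equations},
North-Holland, 2005.

\end{thebibliography}
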